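\title{Real rank zero for the uniform Roe algebra of the integers}

\begin{abstract}
We show that the uniform Roe algebra $C_u^*(\mathbb{Z})$ has real rank zero: every self-adjoint element is a norm limit of self-adjoint operators of finite propagation with finite spectrum. The proof cuts the line at widely spaced places by projections that almost commute with the given operator; these come from Lin's theorem on almost commuting self-adjoint matrices. The same argument applies to every metric space with finite bounded sets and asymptotic dimension at most one. In the other direction, an index obstruction shows that $C_u^*(X)$ does not have real rank zero if the half-plane $\mathbb{N}\times\mathbb{Z}$ coarsely embeds into $X$. Hence $C_u^*(\mathbb{Z}^n)$ has real rank zero if and only if $n\le 1$, and for a finitely generated virtually nilpotent group $G$ the algebra $C_u^*(G)$ has real rank zero if and only if $G$ is virtually cyclic.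
\end{abstract}

\section{Introduction}

Let $(X,d)$ be a metric space and let $(\delta_x)_{x\in X}$ be the standard basis of $\ell^2(X)$. An operator $T\in B(\ell^2(X))$ has matrix entries $T_{x,y}=\langle T\delta_y,\delta_x\rangle$. It has \emph{propagation at most $R$} if $T_{x,y}=0$ whenever $d(x,y)>R$, and it has \emph{finite propagation} if this holds for some $R\ge0$. Such an operator moves the support of a vector by at most $R$. Propagations add under products, because $(ST)_{x,y}=\sum_z S_{x,z}T_{z,y}$, so the operators of finite propagation form a unital $*$-algebra. Its norm closure in $B(\ell^2(X))$ is the \emph{uniform Roe algebra} $C_u^*(X)$. It contains the diagonal operators $\ell^\infty(X)$, and in particular the projection $P_S$ onto $\ell^2(S)$ for every $S\subset X$. Two bi-Lipschitz equivalent metrics on $X$ have the same operators of finite propagation and give the same algebra.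

A unital $C^*$-algebra $A$ has \emph{real rank zero} if the self-adjoint elements with finite spectrum are norm dense in the self-adjoint elements of $A$. (Equivalently, the invertible self-adjoint elements are dense in the self-adjoint elements; we use only the first form.) A self-adjoint element with finite spectrum is a real linear combination of mutually orthogonal projections of $A$, so the condition asks that $A$ have many projections. The following question is posed in \cite{Notes}.

\begin{quote}
Let $\mathbb{Z}$ carry the metric $d(m,n)=|m-n|$. Does $C_u^*(\mathbb{Z})$ have real rank zero?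
\end{quote}

The simplest cases point in both directions. The algebra lies between $\ell^\infty(\mathbb{Z})$ and $B(\ell^2(\mathbb{Z}))$, and both have real rank zero: apply to a self-adjoint element a step function that is close to the identity function. But it also contains the bilateral shift $S\delta_n=\delta_{n+1}$, which generates a copy of $C(\mathbb{T})$. Since the circle is connected, a self-adjoint element of $C(\mathbb{T})$ with finite spectrum is constant, so $\cos\theta$ lies at distance $1$ from all of them. In the commutative case real rank zero thus rules out connectedness, and there is a large-scale analogue. Suppose that for every $r$ the space $X$ splits into pieces of uniformly bounded diameter that are more than $r$ apart, as $\{2^n:n\ge0\}$ does. Then an operator of propagation at most $r$ is block diagonal, and a step function can be applied block by block (Lemma~\ref{lem:round}), so $C_u^*(X)$ has real rank zero. The integers do not split in this way for any $r\ge1$: they are connected at large scale, like the circle at small scale. This analogy suggests a negative answer. The answer is positive.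

\begin{theorem}\label{thm:Z}
The algebra $C_u^*(\mathbb{Z})$ has real rank zero. More precisely, for every self-adjoint $a\in C_u^*(\mathbb{Z})$ and every $\varepsilon>0$ there is a self-adjoint operator $b$ of finite propagation with finite spectrum and $\|a-b\|<\varepsilon$.
\end{theorem}

The property of $\mathbb{Z}$ behind the proof is one-dimensionality at large scale. A family of subsets of $X$ is \emph{$L$-separated} if $d(x,y)>L$ whenever $x$ and $y$ lie in different members, and \emph{uniformly bounded} if the diameters of its members have a finite upper bound. The space $X$ has \emph{asymptotic dimension at most one} if for every $L>0$ there are two uniformly bounded $L$-separated families that together cover $X$. For $\mathbb{Z}$ take an integer $M\ge L$, the intervals $[2iM,(2i+1)M)$ as one family and the intervals $[(2j+1)M,(2j+2)M)$ as the other.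

\begin{theorem}\label{thm:dim1}
Let $X$ be a metric space in which bounded sets are finite and which has asymptotic dimension at most one. Then $C_u^*(X)$ has real rank zero, and the self-adjoint operators of finite propagation with finite spectrum are dense in its self-adjoint part.
\end{theorem}

Bounded sets are finite, for instance, if $X$ has bounded geometry, that is, if for each $R$ the balls of radius $R$ have uniformly bounded cardinality.

The result does not extend to the plane. A map $f\colon Y\to X$ is a \emph{coarse embedding} if there are nondecreasing functions $\rho_-,\rho_+\colon[0,\infty)\to[0,\infty)$ with $\rho_-(t)\to\infty$ as $t\to\infty$ and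
\[
\rho_-(d(y,y'))\le d(f(y),f(y'))\le\rho_+(d(y,y'))\qquad(y,y'\in Y).
\]
We write $\mathbb{N}=\{0,1,2,\dots\}$ and give $\mathbb{N}\times\mathbb{Z}$ and $\mathbb{Z}^n$ the $\ell^1$ metric. A finitely generated group carries the word metric $d(g,h)=|g^{-1}h|$ of a finite generating set; any two such metrics are bi-Lipschitz equivalent.

\begin{theorem}\label{thm:half}
If the half-plane $\mathbb{N}\times\mathbb{Z}$ coarsely embeds into a metric space $X$ with finite bounded sets, then $C_u^*(X)$ does not have real rank zero. Consequently:
\begin{enumerate}
\item[(a)] $C_u^*(\mathbb{Z}^n)$ has real rank zero if and only if $n\le1$;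
\item[(b)] for a finitely generated virtually nilpotent group $G$, the algebra $C_u^*(G)$ has real rank zero if and only if $G$ is virtually cyclic (possibly finite).
\end{enumerate}
\end{theorem}

We do not claim a characterization for all spaces of asymptotic dimension at least two.

Section~\ref{sec:example} reduces Theorem~\ref{thm:Z} to the problem of cutting the line by a projection that almost commutes with a given operator, and solves this problem by hand in one example. Section~\ref{sec:lin} solves it in general on a finite set, and Section~\ref{sec:cut} assembles the cuts. Sections~\ref{sec:half} and~\ref{sec:groups} prove Theorem~\ref{thm:half}.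

\section{Rounding, and how to cut the line}\label{sec:example}

Every self-adjoint operator $c$ is close to an operator $g(c)$ with finite spectrum, where $g$ is a step function. The only issue is whether $g(c)$ lies in the uniform Roe algebra. It does if $c$ is a direct sum of blocks with uniformly bounded supports, and the blocks need not be coordinate subspaces.

\begin{lemma}[Rounding]\label{lem:round}
Let $(p_k)$ be mutually orthogonal projections on $\ell^2(X)$ with strong sum $1$, and suppose $p_k\le P_{S_k}$ for sets $S_k\subset X$ of diameter at most $D$. Let $c=c^*$ satisfy $\|c\|\le1$ and commute with every $p_k$. Then for every $\eta>0$ there is $b=b^*$ with finite spectrum, propagation at most $D$ and $\|b-c\|\le\eta$.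
\end{lemma}

\begin{proof}
The Borel function $g(t)=\eta\lfloor t/\eta\rfloor$ takes finitely many values on $[-1,1]$ and satisfies $|g(t)-t|\le\eta$. So $b=g(c)$ is self-adjoint, has finite spectrum, and $\|b-c\|\le\eta$. It commutes with every $p_k$, hence $b_{x,y}=\sum_k\langle bp_k\delta_y,p_k\delta_x\rangle$. If $b_{x,y}\ne0$, then $p_k\delta_x\ne0$ and $p_k\delta_y\ne0$ for some $k$, so $x,y\in S_k$ and $d(x,y)\le D$.
\end{proof}

Without a block structure, rounding leaves the algebra. Take $a_0=\frac12(S+S^*)$ on $\ell^2(\mathbb{Z})$. The Fourier transform $\delta_n\mapsto e^{in\theta}$ turns $a_0$ into multiplication by $\cos\theta$ on $L^2(\mathbb{T})$, and turns the spectral projection $Q=\chi_{(0,\infty)}(a_0)$ into multiplication by the indicator function of a half circle. Let $U_t\delta_n=e^{int}\delta_n$. If $T$ has propagation at most $R$, then $U_tTU_t^*=\sum_{|k|\le R}e^{ikt}T_k$, where $T_k$ keeps the entries $T_{x,y}$ with $x-y=k$ and is bounded because these entries are. So $t\mapsto U_tTU_t^*$ is norm continuous for such $T$, and then for all $T\in C_u^*(\mathbb{Z})$. On $L^2(\mathbb{T})$ conjugation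 by $U_t$ rotates the half circle, so $\|U_tQU_t^*-Q\|=1$ for $0<t<\pi$, and $Q\notin C_u^*(\mathbb{Z})$.

We must therefore first perturb $a$ to a block diagonal operator. If a projection $f$ satisfies $\|[f,a]\|\le\eta$, where $[f,a]=fa-af$, then $a$ is close to $faf+(1-f)a(1-f)$, which does not connect the range of $f$ to its complement. To separate left from right we need such an $f$ that is $0$ far to the left and $1$ far to the right. The sharp cut $P_{[0,\infty)}$ does not work: $[P_{[0,\infty)},a_0]\delta_{-1}=\frac12\delta_0$. A slowly varying diagonal operator almost commutes with $a$, but it is not a projection. The next example shows a projection that has both virtues.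

\begin{example}\label{ex:rotate}
Let $a=\frac12(S^2+S^{*2})$. Again the sharp cut has commutator of norm at least $\frac12$, since $[P_{[0,\infty)},a]\delta_{-1}=\frac12\delta_1$. The operator $a$ acts separately on the even and on the odd sites. Number the even sites from left to right and the odd sites from right to left:
\[
\xi_n=\delta_{2n},\qquad \omega_n=\delta_{1-2n}\qquad(n\in\mathbb{Z}).
\]
Then $a=\frac12(T+T^*)$ for the unitary $T$ with $T\xi_n=\xi_{n+1}$ and $T\omega_n=\omega_{n+1}$. Fix $N\ge1$, let $t_n=0$ for $n\le-N$, $t_n=\pi/2$ for $n\ge N$ and $t_n=\pi(n+N)/(4N)$ in between, and rotate each pair $\xi_n,\omega_n$ by the angle $t_n$: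
\[
\alpha_n=\cos t_n\,\xi_n+\sin t_n\,\omega_n,\qquad \beta_n=-\sin t_n\,\xi_n+\cos t_n\,\omega_n .
\]
The $\alpha_n$ and $\beta_n$ form an orthonormal basis. Let $f$ be the projection onto the closed span of the $\beta_n$. For $n\le-N$ we have $\alpha_n=\delta_{2n}$ and $\beta_n=\delta_{1-2n}$, and for $n\ge N$ we have $\alpha_n=\delta_{1-2n}$ and $\beta_n=-\delta_{2n}$. Hence $f\delta_x=0$ for $x\le1-2N$ and $f\delta_x=\delta_x$ for $x\ge2N$. With $\tau_n=t_{n+1}-t_n\in\{0,\pi/(4N)\}$ the addition formulas give
\[
T\alpha_n=\cos\tau_n\,\alpha_{n+1}-\sin\tau_n\,\beta_{n+1},\qquad T\beta_n=\sin\tau_n\,\alpha_{n+1}+\cos\tau_n\,\beta_{n+1}.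
\]
So $[f,T]=fT(1-f)-(1-f)Tf$ sends $\alpha_n$ to $-\sin\tau_n\,\beta_{n+1}$ and $\beta_n$ to $-\sin\tau_n\,\alpha_{n+1}$, and $\|[f,T]\|\le\pi/(4N)$. Since $[f,T^*]=-[f,T]^*$, we get $\|[f,a]\|\le\pi/(4N)$. The chain $(\alpha_n)$ arrives from the left on the even sites, turns around inside a window of about $4N$ sites, and leaves to the left on the odd sites; the chain $(\beta_n)$ does the same on the right.
\end{example}

The example has the three features of the general cut: the projection is not diagonal, it differs from the sharp cut only inside a finite window, and the commutator is small because the window is long compared with the propagation. The rotation itself used two chains running in opposite directions. For a general self-adjoint $a$ there is no such structure to use, and Lin's theorem will replace it. Self-adjointness cannot be dropped, as the following remark shows; the obstruction in it returns in Section~\ref{sec:half}.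

\begin{remark}\label{rem:shift}
The shift $S$ cannot be cut. Recall that an operator $F$ is Fredholm if it is invertible modulo compact operators, and that its index $\dim\ker F-\dim\ker F^*$ is unchanged by compact perturbations, constant along norm-continuous paths of Fredholm operators, and additive on direct sums. Let $P=P_{[0,\infty)}$ and let $f$ be a projection with $f-P$ of finite rank. Suppose $\|[f,S]\|<1$. Then $(fSf)(fSf)^*=f-fS(1-f)S^*f$ with $\|fS(1-f)\|=\|[f,S](1-f)\|<1$, so $(fSf)(fSf)^*$ is invertible on the range of $f$. The same holds for $(fSf)^*(fSf)=f-fS^*(1-f)Sf$, because $(1-f)Sf=-(1-f)[f,S]$. Thus $fSf+1-f$ is invertible and has index $0$. But it is a finite-rank perturbation of $PSP+1-P$, the direct sum of the unilateral shift and an identity operator, which has index $-1$. Hence $\|[f,S]\|\ge1$.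
\end{remark}

\section{Almost commuting projections on a finite set}\label{sec:lin}

The position inside the window is measured by a slowly varying real function, viewed as a diagonal operator. We first bound its commutator with $a$. The bound must not depend on the number of nonzero entries in a row of $a$, because Theorem~\ref{thm:dim1} does not assume bounded geometry; so we group the entries by the values of the function and not by diagonals.

\begin{lemma}\label{lem:comm}
Let $W$ be a finite set, $a\in B(\ell^2(W))$, $\varphi\colon W\to[0,1]$ and $s>0$, and suppose $|\varphi(x)-\varphi(y)|\le s$ whenever $a_{x,y}\ne0$. Then $\|[\varphi,a]\|\le4s\|a\|$.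
\end{lemma}

\begin{proof}
Let $\psi=\lfloor\varphi/s\rfloor$. This function is integer valued, $\|\varphi-s\psi\|\le s$, and $|\psi(x)-\psi(y)|\le1$ whenever $a_{x,y}\ne0$. For $k\in\{-1,0,1\}$ let $a_k$ have the entries $a_{x,y}$ where $\psi(x)-\psi(y)=k$ and $0$ elsewhere. The $(x,y)$ entry of $e^{i\theta\psi}ae^{-i\theta\psi}$ is $e^{i\theta(\psi(x)-\psi(y))}a_{x,y}$, so $e^{i\theta\psi}ae^{-i\theta\psi}=\sum_ke^{ik\theta}a_k$ and
\[
a_k=\frac1{2\pi}\int_0^{2\pi}e^{-ik\theta}\,e^{i\theta\psi}ae^{-i\theta\psi}\,d\theta ,\qquad \|a_k\|\le\|a\|.
\]
The $(x,y)$ entry of $[\psi,a]$ is $(\psi(x)-\psi(y))a_{x,y}$, so $[\psi,a]=a_1-a_{-1}$. Therefore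
\[
\|[\varphi,a]\|\le\|[\varphi-s\psi,a]\|+s\|[\psi,a]\|\le2s\|a\|+2s\|a\|.\qedhere
\]
\end{proof}

We now have a self-adjoint $h=\varphi$ that almost commutes with $a$, and we want a projection that almost commutes with $a$ and resembles $\chi_{(1/2,\infty)}(h)$. The latter is the sharp cut, which fails. If $a$ and $h$ commuted exactly, it would succeed. This is where the following theorem of Lin \cite{Lin} enters; a short proof is in \cite{FR}.

\begin{theorem}[Lin]\label{thm:lin}
For every $\varepsilon>0$ there is $\delta>0$ such that for all $n$ and all self-adjoint $A,B\in M_n(\mathbb{C})$ with $\|A\|,\|B\|\le1$ and $\|[A,B]\|\le\delta$, there are commuting self-adjoint $A',B'\in M_n(\mathbb{C})$ with $\|A-A'\|\le\varepsilon$ and $\|B-B'\|\le\varepsilon$.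
\end{theorem}

That $\delta$ does not depend on $n$ is essential for us: the window is chosen long enough for the commutator to be at most $\delta$, so its size depends on $\delta$.

A spectral projection $E$ of the perturbed operator $h'$ almost commutes with $a$, but it is only approximately $0$ and $1$ at the two ends of the window. We correct it so that these values are exact. This will make the commutator with $a$ vanish outside the windows once the projection is extended by $0$ and $1$, so that the errors of infinitely many cuts form a direct sum and do not add up.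

\begin{lemma}\label{lem:proj}
For every $\eta>0$ there is $\delta(\eta)>0$ with the following property. If $H$ is a finite-dimensional Hilbert space and $a=a^*$, $h=h^*$ in $B(H)$ satisfy $\|a\|\le1$, $0\le h\le1$ and $\|[a,h]\|\le\delta(\eta)$, then there is a projection $e\in B(H)$ with
\[
\|[e,a]\|\le\eta,\qquad e\,\chi_{[0,1/4]}(h)=0,\qquad e\,\chi_{[3/4,1]}(h)=\chi_{[3/4,1]}(h).
\]
\end{lemma}

\begin{proof}
Let $\varepsilon=\min(\eta/66,1/33)$ and let $\delta(\eta)$ be the number given for $\varepsilon$ by Theorem~\ref{thm:lin}. Take commuting self-adjoint $a',h'$ with $\|a-a'\|\le\varepsilon$ and $\|h-h'\|\le\varepsilon$, and put $E=\chi_{(1/2,\infty)}(h')$. Since $E$ commutes with $a'$,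
\[
\|[E,a]\|=\|[E,a-a']\|\le2\varepsilon .
\]
Let $P_-=\chi_{[0,1/4]}(h)$, $P_+=\chi_{[3/4,1]}(h)$ and $P_0=1-P_--P_+$.

\emph{Step 1: $\|EP_-\|\le4\varepsilon$ and $\|(1-E)P_+\|\le4\varepsilon$.} The point is that spectral subspaces of two close operators for two separated sets are almost orthogonal. Let $Z=EP_-$. Since $E$ commutes with $h'$ and $P_-$ with $h$, the operator $Y=E(h'-h)P_-$ equals $h'Z-Zh$, and $\|Y\|\le\varepsilon$. We have
\[
-\frac{d}{dt}\bigl(e^{-th'}Ze^{th}\bigr)=e^{-th'}Ye^{th}.
\]
Now $h'\ge\frac12$ on $EH$ and $h\le\frac14$ on $P_-H$, so $\|e^{-th'}E\|\le e^{-t/2}$ and $\|P_-e^{th}\|\le e^{t/4}$ for $t\ge0$. As $Z=EZP_-$ and $Y=EYP_-$, it follows that $e^{-th'}Ze^{th}\to0$ as $t\to\infty$ and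
\[
Z=\int_0^\infty e^{-th'}Ye^{th}\,dt,\qquad \|Z\|\le\varepsilon\int_0^\infty e^{-t/4}\,dt=4\varepsilon .
\]
For the second bound let $Z'=(1-E)P_+$ and $Y'=(1-E)(h-h')P_+=Z'h-h'Z'$. Then $-\frac{d}{dt}(e^{th'}Z'e^{-th})=e^{th'}Y'e^{-th}$, and $\|e^{th'}(1-E)\|\le e^{t/2}$, $\|P_+e^{-th}\|\le e^{-3t/4}$ give the same integral.

\emph{Step 2: correction.} Let $F=P_++P_0EP_0$, a self-adjoint operator with $FP_+=P_+$ and $FP_-=0$. Write $E=EP_-+EP_++EP_0$. Then $EP_+-P_+=-(1-E)P_+$ and $EP_0-P_0EP_0=P_-EP_0+P_+EP_0$, where $P_+EP_0=-P_+(1-E)P_0$ because $P_+P_0=0$. Thus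
\[
E-F=EP_--(1-E)P_++P_-EP_0-P_+(1-E)P_0 .
\]
Each term has norm at most $4\varepsilon$ by Step 1 (take adjoints in the last two), so $\|E-F\|\le16\varepsilon<\frac12$. If $\lambda\in\mathbb{R}$ has distance more than $16\varepsilon$ from $\{0,1\}$, then $\|(E-\lambda)^{-1}\|\,\|E-F\|<1$ and $F-\lambda$ is invertible. So $\sigma(F)$ lies within $16\varepsilon$ of $\{0,1\}$, and the projection $e=\chi_{(1/2,\infty)}(F)$ satisfies $\|e-F\|\le16\varepsilon$. Hence $\|e-E\|\le32\varepsilon$ and
\[
\|[e,a]\|\le\|[E,a]\|+2\|e-E\|\le66\varepsilon\le\eta .
\]
Vectors in $P_+H$ and $P_-H$ are eigenvectors of $F$ with eigenvalues $1$ and $0$, so $eP_+=P_+$ and $eP_-=0$.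
\end{proof}

\section{Cutting along a function}\label{sec:cut}

All cuts can be made at once, by one projection $e$ built from one function $\varphi\colon X\to[0,1]$. On the line, $\varphi$ rises from $0$ to $1$, stays there, falls back to $0$, stays there, and repeats. The windows are the pieces of $\{0<\varphi<1\}$. The range of $e$ lives on $\{\varphi>0\}$ and the range of $1-e$ on $\{\varphi<1\}$; if each of these two sets falls apart into bounded pieces that $a$ does not connect, we obtain the blocks for Lemma~\ref{lem:round}. Put
\[
s(\eta)=\min\bigl(\tfrac14,\tfrac14\delta(\eta)\bigr)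
\]
with $\delta(\eta)$ as in Lemma~\ref{lem:proj}.

\begin{proposition}\label{prop:cut}
Let $X$ be a metric space, $\eta,r,D>0$, and let $a=a^*\in B(\ell^2(X))$ have $\|a\|\le1$ and propagation at most $r$. Let $\varphi\colon X\to[0,1]$ satisfy:
\begin{enumerate}
\item[(i)] $|\varphi(x)-\varphi(y)|\le s(\eta)$ whenever $d(x,y)\le r$;
\item[(ii)] $\{\varphi>0\}=\bigcup_jV_j$ and $\{\varphi<1\}=\bigcup_iN_i$, where $(V_j)$ and $(N_i)$ are $r$-separated families of finite sets of diameter at most $D$.
\end{enumerate}
Then there is $b=b^*$ with finite spectrum, propagation at most $D$ and $\|a-b\|\le2\eta$.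
\end{proposition}

\begin{proof}
\emph{The projection.} The set $W=\{0<\varphi<1\}$ is the union of the finite sets $W_{ij}=N_i\cap V_j$. Two points in different sets $W_{ij}$ lie in different $N_i$ or in different $V_j$, so they are more than $r$ apart. Hence $P_WaP_W=\bigoplus_{i,j}a_{ij}$ with $a_{ij}=P_{W_{ij}}aP_{W_{ij}}$, a self-adjoint contraction on the finite-dimensional space $\ell^2(W_{ij})$. Let $h_{ij}$ be the restriction of $\varphi$ to $W_{ij}$. By (i) and Lemma~\ref{lem:comm}, $\|[h_{ij},a_{ij}]\|\le4s(\eta)\le\delta(\eta)$. Lemma~\ref{lem:proj} gives projections $e_{ij}$ on $\ell^2(W_{ij})$ with $\|[e_{ij},a_{ij}]\|\le\eta$. Let $e$ be the projection on $\ell^2(X)$ that equals $\bigoplus e_{ij}$ on $\ell^2(W)$, $1$ on $\ell^2(\{\varphi=1\})$ and $0$ on $\ell^2(\{\varphi=0\})$. The spectral projections of the diagonal operator $h_{ij}$ are coordinate projections, so the last two properties in Lemma~\ref{lem:proj} say that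
\begin{equation}\label{eq:ends}
e=1\ \text{ on }\ell^2(\{\varphi\ge\tfrac34\}),\qquad e=0\ \text{ on }\ell^2(\{\varphi\le\tfrac14\}).
\end{equation}

\emph{The commutator.} Let $\varphi(x)=1$. If $a_{z,x}\ne0$, then $d(z,x)\le r$, so $\varphi(z)\ge1-s(\eta)\ge\frac34$. By \eqref{eq:ends}, $ea\delta_x=a\delta_x=ae\delta_x$. Let $\varphi(x)=0$. Then $a\delta_x\in\ell^2(\{\varphi\le\frac14\})$, so $ea\delta_x=0=ae\delta_x$. Thus $[e,a](1-P_W)=0$, and taking adjoints, with $[e,a]^*=-[e,a]$, gives $(1-P_W)[e,a]=0$. Since $e$ commutes with $P_W$,
\[
[e,a]=P_W[e,a]P_W=[eP_W,P_WaP_W]=\bigoplus_{i,j}[e_{ij},a_{ij}],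
\]
and the norm of a direct sum is the supremum of the norms. So $\|[e,a]\|\le\eta$.

\emph{The perturbation.} Let $c=eae+(1-e)a(1-e)$, a self-adjoint contraction. With $y=ea(1-e)=[e,a](1-e)$ we have $a-c=y+y^*$ and $y^2=0$, so $(a-c)^2=yy^*+y^*y$ is the direct sum of $yy^*$ on the range of $e$ and $y^*y$ on the range of $1-e$. Hence $\|a-c\|=\|y\|\le\eta$.

\emph{The blocks.} The projection $e$ is block diagonal for the partition of $X$ into the sets $W_{ij}$ and the points outside $W$. Each $V_j$ and each $N_i$ is a union of members of this partition, so $e$ commutes with $P_{V_j}$ and $P_{N_i}$, and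
\[
p_j=eP_{V_j},\qquad q_i=(1-e)P_{N_i}
\]
are projections. The $p_j$ are mutually orthogonal with strong sum $eP_{\{\varphi>0\}}=e$, and the $q_i$ are mutually orthogonal with strong sum $(1-e)P_{\{\varphi<1\}}=1-e$. For $j\ne j'$ we have $p_jap_{j'}=eP_{V_j}aP_{V_{j'}}e=0$, because $(V_j)$ is $r$-separated. Therefore $p_jc=p_jae=p_jap_j$, which is self-adjoint, so $p_jc=cp_j$. In the same way $q_ic=q_ia(1-e)=q_iaq_i=cq_i$, because $(N_i)$ is $r$-separated. Lemma~\ref{lem:round}, applied to $c$ and the projections $p_j\le P_{V_j}$ and $q_i\le P_{N_i}$, gives $b$ with $\|a-b\|\le\|a-c\|+\|c-b\|\le2\eta$.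
\end{proof}

To prove Theorems~\ref{thm:Z} and~\ref{thm:dim1} it suffices to find, for all $\eta,r>0$, a function $\varphi$ and a number $D$ as in the proposition. Indeed, let $a=a^*\in C_u^*(X)$ and $\varepsilon>0$. Choose $T$ of finite propagation with $\|a-T\|<\varepsilon/2$. Then $a_1=\frac12(T+T^*)$ is self-adjoint, has finite propagation, and $\|a-a_1\|<\varepsilon/2$. With $\lambda=\max(1,\|a_1\|)$ and $\eta=\varepsilon/(4\lambda)$, the proposition gives $b_1$ with $\|a_1/\lambda-b_1\|\le2\eta$, and $b=\lambda b_1$ satisfies $\|a-b\|<\varepsilon$.

\begin{proof}[Proof of Theorem~\ref{thm:Z}]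
Let $L$ be an integer with $L\ge r/s(\eta)$; then $L\ge4r$. Let $\varphi\colon\mathbb{Z}\to[0,1]$ be the $4L$-periodic function with
\[
\varphi(x)=\begin{cases}x/L,&0\le x\le L,\\ 1,&L\le x\le2L,\\ 3-x/L,&2L\le x\le3L,\\ 0,&3L\le x\le4L.\end{cases}
\]
It is $1/L$-Lipschitz, so (i) holds. The set $\{\varphi>0\}$ is the union of $V_j=(4jL,(4j+3)L)\cap\mathbb{Z}$, and $\{\varphi<1\}$ is the union of $N_i=((4i+2)L,(4i+5)L)\cap\mathbb{Z}$. Both families are $L$-separated, hence $r$-separated, and consist of finite sets of diameter at most $D=3L$.
\end{proof}

In a general space of asymptotic dimension at most one, the function is the rescaled distance to one of the two families.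

\begin{proof}[Proof of Theorem~\ref{thm:dim1}]
Let $L=3r/s(\eta)$; then $L\ge12r$. Take $L$-separated families $(U_i)$ and $(V'_j)$ of sets of diameter at most $D_0$ that together cover $X$. Put $U=\bigcup_iU_i$ and $\varphi(x)=\min(1,3d(x,U)/L)$, with $d(x,\emptyset)=\infty$. This function is $3/L$-Lipschitz, so (i) holds. If $\varphi(x)>0$, then $x\notin U$, so $x$ lies in some $V'_j$. Hence $\{\varphi>0\}$ is the union of the $L$-separated family $V_j=V'_j\cap\{\varphi>0\}$. Next, $\varphi(x)<1$ if and only if $d(x,u)<L/3$ for some $u\in U$, so $\{\varphi<1\}$ is the union of the sets $N_i=\{x:d(x,U_i)<L/3\}$. If $x\in N_i$ and $y\in N_{i'}$ with $i\ne i'$, pick $u\in U_i$ and $u'\in U_{i'}$ within $L/3$ of $x$ and $y$; then $d(x,y)>d(u,u')-2L/3>L/3>r$. All $V_j$ and $N_i$ have diameter at most $D=D_0+2L/3$, and they are finite because bounded sets in $X$ are finite.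
\end{proof}

\begin{remark}[Use of the hypotheses]\label{rem:hyp}
Finiteness of bounded sets is used once, to make the windows $W_{ij}$ finite so that Theorem~\ref{thm:lin} applies; their cardinalities need not be bounded. The uniform bound $D$ on the diameters is also used once, in Lemma~\ref{lem:round}, where it gives $b$ finite propagation, and it cannot be dropped. The plane $\mathbb{Z}^2$ is covered by two $M$-separated families of finite sets for every $M\geq1$, namely the annuli $\{mM\le|x|<(m+1)M\}$ with $m$ even and with $m$ odd. Their diameters are unbounded, and $C_u^*(\mathbb{Z}^2)$ does not have real rank zero by Theorem~\ref{thm:half}.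
\end{remark}

\begin{example}[Trees]\label{ex:tree}
Let $X$ be the vertex set of a locally finite tree with the path metric. Its balls are finite. Fix a root $o$, write $|x|=d(x,o)$, let $M\ge L$ be an integer and $A_m=\{x:mM\le|x|<(m+1)M\}$. For $x\in A_m$ let $\pi(x)$ be the vertex on the geodesic from $o$ to $x$ at distance $\max(0,(m-1)M)$ from $o$, and split $A_m$ into the fibers of $\pi$. Since $d(x,\pi(x))<2M$, the fibers have diameter at most $4M$. If $x,y\in A_m$ and $\pi(x)\ne\pi(y)$, then $m\ge2$ and the geodesic from $x$ to $y$ passes through $\pi(x)$ and $\pi(y)$, so $d(x,y)\ge2M$. If $x\in A_m$ and $y\in A_{m'}$ with $m'\ge m+2$, then $d(x,y)\ge|y|-|x|>M$. So the fibers with $m$ even and those with $m$ odd form two uniformly bounded $L$-separated families. Both hypotheses of Theorem~\ref{thm:dim1} pass to subspaces. The theorem therefore applies to all subspaces of locally finite trees, among them $\mathbb{Z}$, $\mathbb{N}$ and finitely generated free groups, whose Cayley graphs for a free basis are trees.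
\end{example}

\begin{remark}[Quantitative form]\label{rem:quant}
Kachkovskiy and Safarov \cite{KS} prove that every matrix $T$ lies within $C\|[T,T^*]\|^{1/2}$ of a normal matrix, with $C$ independent of the size. For $T=a+ih$ we have $[T,T^*]=-2i[a,h]$, and the real and imaginary parts $a',h'$ of the normal matrix commute and lie within $C(2\|[a,h]\|)^{1/2}$ of $a$ and $h$. For $\eta\le1$ the proof of Lemma~\ref{lem:proj} has $\varepsilon=\eta/66$, so one can take $\delta(\eta)=c\eta^2$ with $c=1/(2\cdot66^2C^2)$. Let $r\ge1$ and $\varepsilon\in(0,1)$, and take $\eta=\varepsilon/2$ and $L=\lceil r/s(\eta)\rceil\le2r/s(\eta)$ in the proof of Theorem~\ref{thm:Z}. Since $1/s(\eta)\le4+16/(c\varepsilon^2)$, there is a universal constant $C'$ such that every self-adjoint contraction on $\ell^2(\mathbb{Z})$ of propagation at most $r$ is within $\varepsilon$ of a self-adjoint operator with finite spectrum and propagation at most $C'r\varepsilon^{-2}$.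
\end{remark}

\section{The half-plane}\label{sec:half}

In the plane a cut runs along an infinite strip, and a strip carries a shift with nonzero index, as in Remark~\ref{rem:shift}. We turn this into an obstruction with $K$-theory: real rank zero forces $K_1(I)\to K_1(A)$ to be injective for every proper ideal $I$, whereas in the half-plane the shift along the boundary column is nontrivial near the boundary and trivial in the whole algebra.

We recall what is needed. Let $A$ be a unital $C^*$-algebra. The abelian group $K_0(A)$ is generated by classes $[p]$ of projections $p\in M_n(A)$, $n\ge1$, and two projections in $M_n(A)$ at distance less than $1$ have the same class. The abelian group $K_1(A)$ consists of the classes $[u]$ of unitaries $u\in M_n(A)$, $n\ge1$, under the equivalence relation generated by homotopy of unitaries and $u\sim\operatorname{diag}(u,1)$; the sum is $[u]+[u']=[\operatorname{diag}(u,u')]$, and it equals $[uu']$ if $u,u'$ have the same size. For a closed two-sided ideal $I\ne A$ one sets $K_1(I)=K_1(I+\mathbb{C}1)$. The six-term exact sequence of $K$-theory contains the exact sequence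
\begin{equation}\label{eq:six}
K_0(A)\longrightarrow K_0(A/I)\overset{\partial}{\longrightarrow}K_1(I)\longrightarrow K_1(A),
\end{equation}
whose first and last maps are induced by the quotient map and the inclusion. We also use two results of Brown and Pedersen \cite{BP}: if $A$ has real rank zero, then so do the matrix algebras $M_n(A)$ and the hereditary subalgebras of $A$, in particular the corners $pAp$ for projections $p\in A$.

\begin{lemma}\label{lem:inj}
Let $A$ be a unital $C^*$-algebra of real rank zero and $I\ne A$ a closed two-sided ideal. Then $K_1(I)\to K_1(A)$ is injective.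
\end{lemma}

\begin{proof}
We show that $K_0(A)\to K_0(A/I)$ is surjective. Then $\partial=0$ by exactness of \eqref{eq:six} at $K_0(A/I)$, and exactness at $K_1(I)$ gives the claim. Let $\pi\colon M_n(A)\to M_n(A/I)$ be the quotient map and $p\in M_n(A/I)$ a projection. Lift $p$ to a self-adjoint element of $M_n(A)$, by taking the real part of any lift. Since $M_n(A)$ has real rank zero, there is $b=b^*\in M_n(A)$ with finite spectrum within $\frac14$ of the lift, and $\|\pi(b)-p\|\le\frac14$. The function $\chi=\chi_{(1/2,\infty)}$ is continuous on the finite set $\sigma(b)$, so $q=\chi(b)$ is a projection in $M_n(A)$ and $\pi(q)=\chi(\pi(b))$. As in the proof of Lemma~\ref{lem:proj}, $\sigma(\pi(b))$ lies within $\frac14$ of $\{0,1\}$, so $\|\pi(q)-\pi(b)\|\le\frac14$. Hence $\|\pi(q)-p\|\le\frac12<1$ and $[p]=[\pi(q)]$.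
\end{proof}

\begin{proposition}\label{prop:half}
The algebra $A=C_u^*(\mathbb{N}\times\mathbb{Z})$ does not have real rank zero.
\end{proposition}

\begin{proof}
\emph{The ideal.} Let $\Sigma_R=\{(i,k):i\le R\}$, and let $I_0$ be the set of operators $T$ of finite propagation with $T=P_{\Sigma_R}TP_{\Sigma_R}$ for some $R$. It is closed under sums and adjoints. If $T'$ has propagation at most $r$, then $T'$ maps $\ell^2(\Sigma_R)$ into $\ell^2(\Sigma_{R+r})$, so $T'T=P_{\Sigma_{R+r}}T'TP_{\Sigma_{R+r}}$ lies in $I_0$, and so does $TT'=(T'^*T^*)^*$. Thus the closure $I$ of $I_0$ is a closed two-sided ideal of $A$. Every $T\in I_0$ kills some basis vector, so $\|1-T\|\ge1$ and $I\ne A$.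

\emph{The unitary.} Define operators of propagation at most $1$ by
\[
w\delta_{(i,k)}=\delta_{(i,k+1)},\qquad v\delta_{(i,k)}=\delta_{(i+1,k)},\qquad
u\delta_{(i,k)}=\begin{cases}\delta_{(0,k+1)},&i=0,\\ \delta_{(i,k)},&i\ge1.\end{cases}
\]
So $w$ shifts all columns, $u$ shifts only the boundary column, and the isometry $v$ moves everything one column away from the boundary. The operators $w$ and $u$ are unitary, and $u-1\in I_0$, so $u$ defines a class in $K_1(I)$.

\emph{$[u]=0$ in $K_1(A)$.} The operator $1-vv^*$ is the projection onto the column $i=0$, and $vwv^*$ shifts the columns $i\ge1$ and kills the column $i=0$. So $w'=vwv^*+1-vv^*$ is the unitary that shifts the columns $i\ge1$ and fixes the column $i=0$, and $w=uw'$. Since $w'$ is $w$ moved over by one column, it should have the same class. To see this, let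
\[
V=\begin{pmatrix}v&1-vv^*\\0&v^*\end{pmatrix},\qquad V^*=\begin{pmatrix}v^*&0\\1-vv^*&v\end{pmatrix}.
\]
Using $v^*v=1$ and $(1-vv^*)v=0$ we get, for every $y\in A$,
\[
V\begin{pmatrix}y&0\\0&1\end{pmatrix}V^*=\begin{pmatrix}vyv^*+1-vv^*&0\\0&1\end{pmatrix},\qquad
V^*V=\begin{pmatrix}v^*v&0\\0&1-vv^*+vv^*\end{pmatrix}=1 .
\]
The case $y=1$ shows $VV^*=1$, so $V$ is unitary, and $y=w$ gives $[w']=[V]+[w]+[V^*]=[w]$. From $[w]=[u]+[w']$ we conclude $[u]=0$ in $K_1(A)$.

\emph{$[u]\ne0$ in $K_1(I)$.} Let $P$ be the projection onto $\ell^2(\mathbb{N}\times\mathbb{N})$, the span of the $\delta_{(i,k)}$ with $k\ge0$. Let $T\in I_0$ have propagation at most $r$ and support in $\Sigma_R$. An entry $[P,T]_{x,y}$ can be nonzero only if $x,y\in\Sigma_R$, $d(x,y)\le r$, and exactly one of $x,y$ has second coordinate $\ge0$. Then both second coordinates lie in $[-r,r]$, so there are finitely many such entries. Hence $[P,T]$ is compact for all $T\in I+\mathbb{C}1$. Let $z\in M_n(I+\mathbb{C}1)$ be unitary and $P_n=\operatorname{diag}(P,\dots,P)$. Then $[P_n,z]$ is compact, and so are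
\[
P_n-(P_nzP_n)(P_nz^*P_n)=P_nz(1-P_n)z^*P_n=[P_n,z](1-P_n)z^*P_n
\]
and the same expression with $z$ and $z^*$ exchanged. So $P_nzP_n$ is Fredholm on the range of $P_n$. By the properties recalled in Remark~\ref{rem:shift}, its index is constant along homotopies of unitaries, unchanged by $z\mapsto\operatorname{diag}(z,1)$, and additive on direct sums. It defines a homomorphism $K_1(I)\to\mathbb{Z}$. The operator $PuP$ is the unilateral shift on the column $i=0$ and the identity on the other columns, so $[u]$ is sent to $-1$.

Thus $K_1(I)\to K_1(A)$ is not injective, and Lemma~\ref{lem:inj} shows that $A$ does not have real rank zero.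
\end{proof}

The two halves of the proof use the two directions of the half-plane. The index is defined on $K_1(I)$ because a strip meets the line $k=0$ in a finite set; it is not defined on $A$, where $[P,w]$ is not compact. The infinite direction $\mathbb{N}$ supplies the isometry $v$ that absorbs the boundary column.

\section{Coarse embeddings and groups}\label{sec:groups}

A coarse embedding need not be injective, so we first thin out the half-plane; then its algebra appears as a corner.

\begin{proof}[Proof of the first assertion of Theorem~\ref{thm:half}]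
Let $f\colon\mathbb{N}\times\mathbb{Z}\to X$ be a coarse embedding with control functions $\rho_\pm$. Choose an integer $C\ge1$ with $\rho_-(C)>0$ and put $f_C(i,k)=f(Ci,Ck)$. Then
\[
\rho_-(Cd(y,y'))\le d(f_C(y),f_C(y'))\le\rho_+(Cd(y,y')),
\]
and $f_C$ is injective because $d(y,y')\ge1$ for $y\ne y'$. Let $Y\subset X$ be its image and $\Phi\colon\ell^2(\mathbb{N}\times\mathbb{Z})\to\ell^2(Y)$ the unitary with $\Phi\delta_y=\delta_{f_C(y)}$. If $T$ has propagation at most $r$, then $\Phi T\Phi^*$ has propagation at most $\rho_+(Cr)$. Conversely, if $\Phi T\Phi^*$ has propagation at most $R$ and $\rho_-(Ct_0)>R$, then $T$ has propagation at most $t_0$. So $C_u^*(Y)\cong C_u^*(\mathbb{N}\times\mathbb{Z})$. Compression by $P_Y\in C_u^*(X)$ maps the operators of finite propagation on $\ell^2(X)$ onto those on $\ell^2(Y)$: it does not increase propagation, and an operator on $\ell^2(Y)$ can be extended by $0$. Compression is continuous and $P_YC_u^*(X)P_Y$ is closed, so $C_u^*(Y)=P_YC_u^*(X)P_Y$. If $C_u^*(X)$ had real rank zero, then so would this corner \cite{BP}, contrary to Proposition~\ref{prop:half}.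
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:half}(a)]
For $n\ge2$ the map $(i,k)\mapsto(i,k,0,\dots,0)$ embeds $\mathbb{N}\times\mathbb{Z}$ isometrically into $\mathbb{Z}^n$, so $C_u^*(\mathbb{Z}^n)$ does not have real rank zero. For $n=1$ use Theorem~\ref{thm:Z}. For $n=0$ the algebra is $\mathbb{C}$.
\end{proof}

For part (b) we have to pass from a subgroup to the group, once for the obstruction and once for the dimension.

\begin{lemma}\label{lem:subgroup}
Let $H$ be a finitely generated subgroup of a finitely generated group $G$, with word metrics $d_H$ and $d_G$.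
\begin{enumerate}
\item[(1)] The inclusion $(H,d_H)\to(G,d_G)$ is a coarse embedding.
\item[(2)] If $H$ has finite index and asymptotic dimension at most one, then $G$ has asymptotic dimension at most one.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) For finite $H$ all distances are bounded: take $\rho_-(t)=\max(0,t-\operatorname{diam}H)$ and $\rho_+$ constant. Let $H$ be infinite. Both metrics are left invariant, so it suffices to compare word lengths. We have $|h|_G\le\kappa|h|_H$, where $\kappa$ is the largest $G$-length of a generator of $H$; take $\rho_+(t)=\kappa t$. Let $\rho_-(t)=\min\{|h|_G:h\in H,\ |h|_H\ge t\}$. It is nondecreasing, and it tends to infinity because each ball of $G$ contains only finitely many elements of $H$.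

(2) Write $G=Hg_1\sqcup\dots\sqcup Hg_m$, let $K=\max_l|g_l|_G$ and define $\gamma\colon G\to H$ by $\gamma(hg_l)=h$. Then $d_G(g,\gamma(g))\le K$, so $d_G(g,g')$ and $d_G(\gamma(g),\gamma(g'))$ differ by at most $2K$. Given $L$, choose $M$ with $\rho_-(M)>L+2K$, and cover $H$ by two $M$-separated families of sets of $d_H$-diameter at most $D$. Their preimages under $\gamma$ cover $G$ and have diameter at most $\rho_+(D)+2K$. Points in preimages of different members of one family are at distance at least $\rho_-(M)-2K>L$.
\end{proof}

By part (2) and Example~\ref{ex:tree}, Theorem~\ref{thm:dim1} applies to all finitely generated virtually free groups. By part (1), a finitely generated group that contains $\mathbb{Z}^2$ receives a coarse embedding of $\mathbb{N}\times\mathbb{Z}$, so its uniform Roe algebra does not have real rank zero.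

\begin{proof}[Proof of Theorem~\ref{thm:half}(b)]
Balls in a word metric are finite. If $G$ is virtually cyclic, it has a subgroup of finite index that is trivial or infinite cyclic. By Lemma~\ref{lem:subgroup}(2) it has asymptotic dimension at most one, and Theorem~\ref{thm:dim1} applies.

Suppose $G$ is not virtually cyclic. We show that $G$ contains $\mathbb{Z}^2$. We use two standard facts: a subgroup of finite index in a finitely generated group is finitely generated, and a finitely generated nilpotent group has a torsion-free subgroup of finite index. So $G$ has a finitely generated torsion-free nilpotent subgroup $\Gamma$ of finite index, and $\Gamma$ is not cyclic. If $\Gamma$ is abelian, then $\Gamma\cong\mathbb{Z}^m$ with $m\ge2$.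

Let $\Gamma$ be nonabelian, with center $Z$. A nontrivial nilpotent group has nontrivial center. Applied to $\Gamma$, this gives $z\in Z$ with $z\ne1$. Applied to $\Gamma/Z$, it gives $g\in\Gamma\setminus Z$ whose image is central in $\Gamma/Z$. No power $g^m$ with $m\ne0$ lies in $Z$. Indeed, choose $x\in\Gamma$ with $c=gxg^{-1}x^{-1}\ne1$. Then $c\in Z$ by the choice of $g$, so $gxg^{-1}=cx$ gives $g^mxg^{-m}=c^mx$, and $c^m\ne1$ because $\Gamma$ is torsion-free. Now $(l,m)\mapsto z^lg^m$ is a homomorphism $\mathbb{Z}^2\to\Gamma$, since $z$ is central. If $z^lg^m=1$, then $g^m\in Z$, so $m=0$, and $z^l=1$ forces $l=0$. Thus $\Gamma$ contains $\mathbb{Z}^2$, and $C_u^*(G)$ does not have real rank zero.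
\end{proof}

\begin{thebibliography}{9}

\bibitem{BP} Brown and Pedersen, \emph{$C^*$-algebras of real rank zero}, J. Funct. Anal. \textbf{99} (1991).

\bibitem{Notes} \emph{Dimension theories in topology, coarse geometry, and $C^*$-algebras}, \texttt{http://math.ipm.ac.ir/\allowbreak conferences/\allowbreak 2018/\allowbreak OpeAlg2018/\allowbreak Abstract/\allowbreak LectureNotes-Liao.pdf}

\bibitem{FR} Friis and R{\o}rdam, J. reine angew. Math. \textbf{479} (1996).

\bibitem{KS} Kachkovskiy and Safarov, J. Amer. Math. Soc. \textbf{29} (2016), 61--80.

\bibitem{Lin} H. Lin, \emph{Almost commuting selfadjoint matrices and applications}, Fields Inst. Commun. \textbf{13} (1997).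

\end{thebibliography}
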